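# Schrödinger-type systems: no positive bounded solution for $p<\frac{n-1}{n-3}$, and a positive bounded solution in dimension five for $2<p<\frac73$

## 1. Strict copositivity and the range $p<n/(n-2)$

Let $n\ge 3$, $m\ge 2$, $q>0$, and put $p=2q+1$. Let $B=(\beta_{ij})$ be a real symmetric $m\times m$ matrix with positive diagonal entries. We study
$$-\Delta u_i=\sum_{j=1}^m\beta_{ij}\,u_i^{q}u_j^{q+1},\qquad x\in\mathbb R^n,\quad i=1,\dots,m. \tag{1}$$
The right-hand sides are homogeneous of degree $p$. A solution is called positive if $u_i>0$ on $\mathbb R^n$ for every $i$. The critical Sobolev exponent is $p_S=\frac{n+2}{n-2}$. When are there no positive bounded classical solutions?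

**Definition (strict copositivity).** $B$ is strictly copositive if $\sum_{i,j}\beta_{ij}z_iz_j>0$ for all $z\in[0,\infty)^m$, $z\ne0$.

By compactness of $\{z\in[0,\infty)^m:|z|=1\}$ this gives $z^TBz\ge c|z|^2$ for all $z\in[0,\infty)^m$, with some $c>0$.

For example, take $m=2$, $\beta_{11}=\beta_{22}=1$, $\beta_{12}=-\beta$. If $\beta<1$ and $z\ge0$, $z\neq 0$, then $z_1^2+z_2^2-2\beta z_1z_2>0$: this is clear for $\beta\le0$, and for $0<\beta<1$ the form is at least $(1-\beta)|z|^2$. If $\beta\ge1$, then $z=(1,1)$ gives $2-2\beta\le0$. So $B$ is strictly copositive exactly when $\beta<1$. For $\beta=-2$ it is strictly copositive but not positive definite: at $z=(1,-1)$ the form equals $-2$.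

When some $\beta_{ij}$ are negative, the single components $u_i$ need not be superharmonic. The first trick is to find a combination that is.

**Lemma 1.** Let $0<q<1$, let $B$ be strictly copositive, and put $\alpha=\frac2{p-1}$. For every positive classical solution $u$ of (1) there is $C$ with
$$\int_{B_R}|u|^p\,dx\le C R^{\,n-\alpha p}\qquad\text{for all }R>0. \tag{2}$$

**Step 1: weights.** The aim is a vector $z$ with positive entries such that $Bz$ has positive entries. Suppose no $z\ge0$ has $Bz>0$ componentwise. Then the convex cone $\{Bz:z\ge0\}$ is disjoint from the open positive orthant. Separation gives $y\ne0$ and a number $\lambda$ with $y\cdot Bz\le \lambda\le y\cdot w$ for all $z\ge0$ and $w>0$. Both sets are invariant under positive dilations, so $y\cdot Bz\le0\le y\cdot w$. Hence $y\ge0$, and $z=y$ gives $y^TBy\le0$, contradicting strict copositivity. So some $z\ge0$ has $Bz>0$. Adding a small positive number to every entry keeps $Bz>0$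 and makes $z>0$.

**Step 2: a superharmonic mean.** Put $s=1-q\in(0,1)$ and $\Phi(u)=\big(\sum_i z_iu_i^s\big)^{1/s}$ on $(0,\infty)^m$. This function is concave. Indeed, $\{\Phi\ge1\}=\{\sum z_iu_i^s\ge1\}$ is convex because $\sum z_iu_i^s$ is concave. For $u,v$ the points $u/\Phi(u)$ and $v/\Phi(v)$ lie in this set, hence so does their convex combination $\frac{u+v}{\Phi(u)+\Phi(v)}$. By homogeneity $\Phi(u+v)\ge\Phi(u)+\Phi(v)$, which together with homogeneity is concavity. Also $c|u|\le\Phi(u)\le C|u|$ and $\partial_{u_i}\Phi=\Phi^{1-s}z_iu_i^{s-1}=\Phi^qz_iu_i^{-q}$. By the chain rule and concavity, $\Delta\Phi(u)\le\sum_i\partial_{u_i}\Phi\,\Delta u_i$, so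
$$-\Delta\Phi\ge\Phi^q\sum_iz_iu_i^{-q}\sum_j\beta_{ij}u_i^qu_j^{q+1}=\Phi^q\sum_j(Bz)_ju_j^{q+1}\ge c\,\Phi^q|u|^{q+1}\ge c\,\Phi^p .$$
The exponent $s=1-q$ is chosen so that $u_i^{q}$ cancels.

**Step 3: a test function.** Let $\xi_R$ be a cutoff with $\xi_R=1$ on $B_R$, $\xi_R=0$ off $B_{2R}$, $|\nabla\xi_R|\le C/R$, $|D^2\xi_R|\le C/R^2$, and let $k=\frac{2p}{p-1}$. Then $k>2$, $k-2=\frac2{p-1}=\frac kp$, and $|\Delta(\xi_R^k)|\le CR^{-2}\xi_R^{k-2}$. By Hölder,
$$c\int\Phi^p\xi_R^k\le\int\Phi\,|\Delta(\xi_R^k)|\le CR^{-2}\int\Phi\,\xi_R^{k/p}\le CR^{-2}\Big(\int\Phi^p\xi_R^k\Big)^{1/p}R^{n(1-1/p)} .$$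
Dividing and raising to the power $\frac p{p-1}$ gives $\int\Phi^p\xi_R^k\le CR^{n-2p/(p-1)}=CR^{n-\alpha p}$. $\square$

**Proposition 1.** Let $B$ be strictly copositive and $1<p<\frac n{n-2}$. Then (1) has no positive bounded classical solution.

**Proof.** Since $p<\frac n{n-2}\le3$, we have $q<1$ and Lemma 1 applies. The condition $p<\frac n{n-2}$ is equivalent to $\alpha p=\frac{2p}{p-1}>n$. Letting $R\to\infty$ in (2) gives $\int_{\mathbb R^n}|u|^p=0$, which is impossible. $\square$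

What changes when $p\ge\frac n{n-2}$?

## 2. From $n/(n-2)$ to $p_S$: what the inequality cannot see

The proof used only $-\Delta\Phi\ge c\Phi^p$, and for $p>\frac n{n-2}$ this inequality has positive solutions. Let $\kappa=\frac1{p-1}$ and $v=(1+|x|^2)^{-\kappa}$. Then
$$-\Delta v=2\kappa(1+|x|^2)^{-\kappa-2}\big[n+(n-2-2\kappa)|x|^2\big].$$
Here $n-2-2\kappa>0$ exactly when $p>\frac n{n-2}$. The bracket is then at least $c(1+|x|^2)$, so $-\Delta v\ge c(1+|x|^2)^{-\kappa-1}=c\,v^p$, because $\kappa p=\kappa+1$. So one must use the equations themselves.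

The following facts are known.

- (a) If $\beta_{ii}>0$, $\beta_{ij}\ge0$ for all $i,j$ and $p<p_S$, then (1) has no positive classical solution.
- (b) If $p<p_S$ and $B$ is not strictly copositive, then (1) has a non-trivial nonnegative bounded solution.
- (c) Let $B$ be strictly copositive. If either ($p<p_S$, $n\le4$, $m=2$) or ($p<\frac n{n-2}$, $m\ge3$), then (1) has no positive bounded classical solution.

The article "Liouville-type theorems for nonlinear elliptic and parabolic problems" poses the remaining problem: for $m,n\ge3$, $\frac n{n-2}\le p<p_S$ and $B$ strictly copositive, prove or disprove that (1) has no positive bounded classical solution.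

Try the smallest family by hand: $m=2$, $\beta_{11}=\beta_{22}=1$, $\beta_{12}=-\beta$. With $u_1=u_2=w$ the system becomes $-\Delta w=(1-\beta)w^p$. If $\beta=1$, every positive constant $w$ is a solution, in accordance with (b). If $\beta<1$, then $(w,w)$ solves (1) with the matrix $(1-\beta)I$, so (a) excludes it for $p<p_S$. A solution for $\beta<1$ must have two different components. We shall find one with $\beta$ slightly below $1$.

**Theorem 1.** Let $n=5$, $\frac12<q<\frac23$, so that $p=2q+1\in(2,\frac73)\subset[\frac n{n-2},p_S)=[\frac53,\frac73)$. For every $m\ge2$ there is a symmetric positive definite (hence strictly copositive, with positive diagonal) $m\times m$ matrix $B$ for which (1) has a positive bounded classical solution on $\mathbb R^5$. It is periodic in $x_5$, and $|u(x)|\le C(1+x_1^2+\dots+x_4^2)^{-1}$.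

**Theorem 2.** Let $n\ge4$, $m\ge2$, $1<p<\frac{n-1}{n-3}$ (this implies $p<p_S$ and $q<1$), and let $B$ be symmetric and strictly copositive. Then (1) has no positive bounded classical solution.

Theorem 1 disproves the assertion in the problem: it fails for $n=5$, $2<p<\frac73$ and every $m\ge3$. Theorem 2 shows that it holds for $n=4$ in the whole range $2\le p<3=p_S$, and for $n\ge5$ when $\frac n{n-2}\le p<\frac{n-1}{n-3}$. For $n=5$ it is thus true when $p<2$ and false when $2<p<\frac73$. Not settled here: $n=3$, $m\ge3$, $3\le p<5$; $n=5$, $p=2$; $n\ge6$, $\frac{n-1}{n-3}\le p<p_S$.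

## 3. Pohozaev's identity on well-chosen spheres: proof of Theorem 2

Let $n\ge4$ and $1<p<\frac{n-1}{n-3}$. Since $(n+2)(n-3)-(n-1)(n-2)=2n-8\ge0$, we have $\frac{n-1}{n-3}\le p_S\le3$, so $p<p_S$ and $0<q<1$, and (2) holds. Suppose $u$ is a positive bounded classical solution. It is smooth, because the right-hand sides of (1) are smooth functions of $u\in(0,\infty)^m$. Recall $\alpha=\frac2{p-1}$, so $\alpha p=\alpha+2$ and $\alpha(p+1)=2\alpha+2$. Constants may depend on $u$, never on $R\ge 1$.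

**Step 1: bound a ball integral by a sphere integral.** Put $F(u)=\frac1{2q+2}\sum\beta_{ij}u_i^{q+1}u_j^{q+1}$. Then (1) reads $-\Delta u=\nabla F(u)$, and $u\cdot\nabla F=(p+1)F$. By strict copositivity, with $z_i=u_i^{q+1}$, $c|u|^{p+1}\le F\le C|u|^{p+1}$. Multiply the equation by $x\cdot\nabla u$ and integrate over $B_\rho$, with boundary $S_\rho$. On one side $\int_{B_\rho} x\cdot\nabla (F(u))=\rho\int_{S_\rho}F-n\int_{B_\rho}F$. On the other side
$$-\int_{B_\rho}\Delta u\cdot(x\cdot\nabla u)=\int_{B_\rho}\Big(|\nabla u|^2+x\cdot\nabla\tfrac{|\nabla u|^2}2\Big)-\rho\int_{S_\rho}|\partial_\nu u|^2=-\tfrac{n-2}2\int_{B_\rho}|\nabla u|^2+\tfrac\rho2\int_{S_\rho}|\nabla u|^2-\rho\int_{S_\rho}|\partial_\nu u|^2 .$$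
Testing the equation with $u$ gives $\int_{B_\rho}|\nabla u|^2=(p+1)\int_{B_\rho}F+\int_{S_\rho}u\cdot\partial_\nu u$. Together,
$$\Big(n-\tfrac{(n-2)(p+1)}2\Big)\int_{B_\rho}F=\int_{S_\rho}\Big[\rho F-\tfrac\rho2|\nabla u|^2+\rho|\partial_\nu u|^2+\tfrac{n-2}2u\cdot\partial_\nu u\Big]d\sigma . \tag{3}$$
The coefficient on the left is positive because $p<p_S$. Write $\mathcal E(R)=\int_{B_R}|u|^{p+1}$, and let $\|f\|_k$ be the $L^k(S^{n-1})$ norm of $\theta\mapsto f(\rho\theta)$. Since $\rho^{-1}\|u\|_2\|\nabla u\|_2\le\rho^{-2}\|u\|_2^2+\|\nabla u\|_2^2$, (3) gives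
$$\mathcal E(\rho)\le C\rho^n\big(\|u\|_{p+1}^{p+1}+\|\nabla u\|_2^2+\rho^{-2}\|u\|_2^2\big). \tag{4}$$
Let $\hat{\mathcal E}(R)=R^{\delta}\mathcal E(R)$ with $\delta=\alpha(p+1)-n$. The inequality $\delta>0$ is equivalent to $p<p_S$. Hence $\hat{\mathcal E}(R)\ge cR^\delta$ for $R\ge1$, with $c=\mathcal E(1)>0$. We shall contradict this growth.

**Step 2: choose a good radius.** Let $\ell=\frac{p+1}p$, $0<\epsilon<\min(p-1,\frac1p)$ and $R\ge1$. Constants $C$ may depend on $\epsilon$, except in exponents of the form $R^{C\epsilon}$, where $C$ does not. The scaled interior $L^k$ estimate for the Laplacian, $1<k<\infty$, is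
$$\int_{B_{2R}}\big(|D^2u|^k+R^{-k}|Du|^k\big)\le C\Big(\int_{B_{4R}}|\Delta u|^k+R^{-2k}\int_{B_{4R}}|u|^k\Big),$$
and we use $|\Delta u|\le C|u|^p$.

Take $k=1+\epsilon<p$. Since $u$ is bounded, $\int_{B_{4R}}|u|^{pk}\le C\int_{B_{4R}}|u|^p\le CR^{n-\alpha p}$. By Hölder and (2), $R^{-2k}\int_{B_{4R}}|u|^k\le CR^{-2k+(n-\alpha p)k/p+n(1-k/p)}=CR^{n-k(\alpha+2)}=CR^{n-\alpha pk}\le CR^{n-\alpha p}$. So
$$\int_{B_{2R}}|D^2u|^{1+\epsilon}\le CR^{n-\alpha p},\qquad\int_{B_{2R}}|Du|^{1+\epsilon}\le CR^{1+\epsilon}R^{n-\alpha p}.$$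
Take $k=\ell$. Then $\int_{B_{4R}}|\Delta u|^\ell\le C\mathcal E(4R)\le CR^{n-\alpha(p+1)}\hat{\mathcal E}(4R)$. Since $\ell p=p+1$, Hölder gives $R^{-2\ell}\int_{B_{4R}}|u|^\ell\le CR^{-2\ell+n(1-1/p)}\mathcal E(4R)^{1/p}=CR^{e}\hat{\mathcal E}(4R)^{1/p}$ with
$$e=-2\tfrac{p+1}p+n-\tfrac np+\tfrac{n-\alpha(p+1)}p=n-(\alpha+2)\tfrac{p+1}p=n-\alpha(p+1).$$
So $\int_{B_{2R}}|D^2u|^\ell\le CR^{n-\alpha(p+1)}(1+\hat{\mathcal E}(4R))$. Finally (2) and Hölder give $\int_{B_{2R}}|u|\le CR^{n-\alpha}$.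

In polar coordinates $\int_R^{2R}\|f\|_k^k\,d\rho\le R^{1-n}\int_{B_{2R}}|f|^k$. By Chebyshev, the set of $\rho\in[R,2R]$ with $\|f\|_k^k>5R^{-n}\int_{B_{2R}}|f|^k$ has measure at most $R/5$. We have four integrals, so some $\rho\in[R,2R]$ is good for all of them. Take roots, and use $\frac{\alpha p}{1+\epsilon}\ge\alpha+2-(\alpha+2)\epsilon$ together with $\|\nabla u\|_1\le C\|\nabla u\|_{1+\epsilon}$:
$$\|u\|_1\le CR^{-\alpha},\quad\|\nabla u\|_1\le CR^{-\alpha-1+C\epsilon},\quad\|D^2u\|_{1+\epsilon}\le CR^{-\alpha-2+C\epsilon},\quad\|D^2u\|_\ell\le CR^{-\alpha-2}(1+\hat{\mathcal E}(4R))^{\frac p{p+1}}. \tag{5}$$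

**Step 3: Sobolev on $S^{n-1}$ and interpolation.** The sphere has dimension $n-1$, and this improves the exponents. Define
$$\tfrac1k=\min\big\{\tfrac1{1+\epsilon},\tfrac1{p+1}+\tfrac2{n-1}\big\},\qquad\tfrac1{k'}=\min\big\{\tfrac1{1+\epsilon},\tfrac12+\tfrac1{n-1}\big\}.$$
The hypothesis $p<\frac{n-1}{n-3}$ is equivalent to $(n-1)(p-1)<2p$. It implies $(n-1)(p-1)\le2(p+1)$, which is equivalent both to $\frac1{p+1}+\frac2{n-1}\ge\frac p{p+1}$ and to $\frac12+\frac1{n-1}\ge\frac p{p+1}$. With $\epsilon<\frac1p$ we get $k,k'\in[1+\epsilon,\ell]$. On $S^{n-1}$ we have $W^{2,k}\subset L^{p+1}$ and $W^{1,k'}\subset L^2$.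

Poincaré on the sphere, applied to $\theta\mapsto\partial_iu(\rho\theta)$, whose spherical gradient is at most $\rho|D^2u|$, gives $\|\partial_iu\|_\varkappa\le C(R\|D^2u\|_\varkappa+\|\nabla u\|_1)$ for $1<\varkappa<\infty$. The first and second spherical derivatives of $u(\rho\,\cdot)$ are bounded by $CR|\nabla u|$ and $C(R^2|D^2u|+R|\nabla u|)$, and Poincaré also bounds $\|u\|_k$ by $C(R\|\nabla u\|_k+\|u\|_1)$. Hence
$$\|u\|_{p+1}\le C(R^2\|D^2u\|_k+R\|\nabla u\|_1+\|u\|_1),\qquad\|\nabla u\|_2\le C(R\|D^2u\|_{k'}+\|\nabla u\|_1).$$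
Interpolate $\|D^2u\|_k\le\|D^2u\|_{1+\epsilon}^{\vartheta}\|D^2u\|_\ell^{1-\vartheta}$ with $1-\vartheta=\frac{1/(1+\epsilon)-1/k}{1/(1+\epsilon)-p/(p+1)}$, and likewise with $\vartheta'$ for $k'$. By (5),
$$\|u\|_{p+1}^{p+1}\le CR^{-\alpha(p+1)+C\epsilon}(1+\hat{\mathcal E}(4R))^{b_1},\qquad\|\nabla u\|_2^2\le CR^{-2\alpha-2+C\epsilon}(1+\hat{\mathcal E}(4R))^{b_2},$$
with $b_1=(1-\vartheta)p$ and $b_2=2(1-\vartheta')\frac p{p+1}$. As $\epsilon\to0$, the denominators tend to $\frac1{p+1}$, so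
$$b_1\to\max\Big\{0,\;p\Big(p-\frac{2(p+1)}{n-1}\Big)\Big\},\qquad b_2\to\frac{p(n-3)}{n-1}.$$
Both limits are below $1$. For $b_2$ this is the hypothesis. For $b_1$, $p^2-\frac{2p(p+1)}{n-1}<1$ is equivalent to $p^2-1<\frac{2p(p+1)}{n-1}$, that is, to $(n-1)(p-1)<2p$. Moreover $\rho^{-2}\|u\|_2^2\le CR^{-2}\|u\|_{p+1}^2\le CR^{-2-2\alpha+C\epsilon}(1+\hat{\mathcal E}(4R))^{b_1}$, as $\frac2{p+1}\le1$. Insert all this in (4), use $\mathcal E(R)\le\mathcal E(\rho)$ and $\alpha(p+1)=2\alpha+2$: there is $b<1$, independent of $\epsilon$, such that for all small $\epsilon$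
$$\hat{\mathcal E}(R)\le CR^{C\epsilon}(1+\hat{\mathcal E}(4R))^b,\qquad R\ge1. \tag{6}$$

**Step 4: contradiction.** Since $u$ is bounded, $\hat{\mathcal E}(R)\le CR^{N_0}$ with $N_0=\alpha(p+1)$. There are $R_i\to\infty$ with $1+\hat{\mathcal E}(4R_i)\le4^{N_0+1}(1+\hat{\mathcal E}(R_i))$. Otherwise the opposite inequality would hold for all $R\ge R_0$, and iteration would give $1+\hat{\mathcal E}(4^jR_0)>4^{j(N_0+1)}$ for all $j$, which is too large. By (6), and since $\hat{\mathcal E}(R_i)\ge cR_i^\delta\to\infty$, we get $cR_i^{\delta(1-b)}\le\hat{\mathcal E}(R_i)^{1-b}\le CR_i^{C\epsilon}$ for large $i$. The $C$ in the exponent does not depend on $\epsilon$. Choose $\epsilon$ with $C\epsilon<\delta(1-b)$ and let $i\to\infty$: contradiction. This proves Theorem 2. $\square$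

The argument stops precisely at $p=\frac{n-1}{n-3}$: there the limit of $b_2$ equals $1$, and (6) loses its force. The number $\frac{n-1}{n-3}$ equals $\frac{n'}{n'-2}$ for $n'=n-1$, the exponent of Proposition 1 in one dimension less. This suggests looking beyond it for solutions that are periodic in one variable.

## 4. Sum and difference near the degenerate matrix

From here on $n=5$ and $\frac12<q<\frac23$.

**Step 1: reduction to $m=2$.** The aim is to pass from a two-component example to all $m$. Suppose $(u,v)$ is a positive bounded solution of (1) for $m=2$, $\beta_{11}=\beta_{22}=1$, $\beta_{12}=-\beta$, $0<\beta<1$ (a positive definite matrix). For $m\ge3$ let $k=m-1$, $c=k^{-1/2}$, $u_1=u$, $u_j=cv$ for $j\ge2$, and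
$$\beta_{11}=1,\qquad\beta_{1j}=\beta_{j1}=-\beta k^{(q-1)/2}=-\beta c^{1-q},\qquad\beta_{jj}=k^q=c^{-2q}\quad(j\ge2),$$
all other entries $0$. Since $kc^2=1$, the first row gives $u^q(u^{q+1}-k\beta c^{1-q}c^{q+1}v^{q+1})=u^q(u^{q+1}-\beta v^{q+1})=-\Delta u_1$. Row $j$ gives $c^qv^q(-\beta c^{1-q}u^{q+1}+c^{-2q}c^{q+1}v^{q+1})=c\,v^q(v^{q+1}-\beta u^{q+1})=-\Delta(cv)$. So (1) holds. For $z\ne0$ and $z'=(z_2,\dots,z_m)$ we have $\sum_{j\ge2}|z_j|\le k^{1/2}|z'|$, so $z^TBz\ge z_1^2-2\beta k^{q/2}|z_1||z'|+k^q|z'|^2>0$ because $\beta<1$. It therefore suffices to treat $m=2$ and $\beta=1-\varepsilon$ for some $\varepsilon\in(0,1)$.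

**Step 2: new unknowns.** Let $F(u,v)=\frac1{2q+2}[u^{2q+2}+v^{2q+2}-2(1-\varepsilon)u^{q+1}v^{q+1}]$, so the system is $-\Delta u=F_u$, $-\Delta v=F_v$. Write $u=a+\psi$, $v=a-\psi$ and $G(a,\psi)=\frac12F(a+\psi,a-\psi)$. Then $G_a=\frac12(F_u+F_v)$ and $G_\psi=\frac12(F_u-F_v)$, and the system becomes
$$-\Delta a=G_a,\qquad-\Delta\psi=G_\psi\qquad\text{in }\{|\psi|<a\}. \tag{7}$$
There $G=a^{2q+2}\Gamma_\varepsilon(\psi/a)$ with
$$\Gamma_\varepsilon(s)=\tfrac1{4q+4}\big[((1+s)^{q+1}-(1-s)^{q+1})^2+2\varepsilon(1-s^2)^{q+1}\big]=\tfrac\varepsilon{2q+2}+(q+1)s^2+R_\varepsilon(s).$$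
The square is $4(q+1)^2s^2+O(s^4)$, and $(1-s^2)^{q+1}-1=O(s^2)$. So $R_\varepsilon$ is even, $|R_\varepsilon(s)|\le C(s^2+\varepsilon)s^2$ and $|R_\varepsilon'(s)|\le C(s^2+\varepsilon)|s|$ for $|s|\le\frac12$.

**Which solutions to look for.** For small $\varepsilon$ and small $s=\psi/a$ the leading system is $-\Delta a=2q(q+1)a^{2q-1}\psi^2$, $-\Delta\psi=2(q+1)a^{2q}\psi$. It is variational and subcritical, since $2q+2<\frac{10}3$. The sensible plan is to find a solution by maximization and to check that $|\psi|/a$ is small. There are three obstructions.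

First, a finite-energy solution on $\mathbb R^5$ is impossible. If the components lie in $D^{1,2}(\mathbb R^5)$ and $|u|^{p+1}$ is integrable, the right side of (3) is at most $C\rho j(\rho)$, where $j(\rho)=\int_{S_\rho}(|u|^{p+1}+|\nabla u|^2+|x|^{-2}|u|^2)d\sigma$. Here $\int_0^\infty j<\infty$ by Hardy's inequality, so $\rho_ij(\rho_i)\to0$ for some $\rho_i\to\infty$, and (3) gives $\int F=0$, which is false. So we ask for periodicity in $t=x_5$.

Second, the solution must really depend on $t$: a $t$-independent one would be a positive bounded solution in $\mathbb R^4$, excluded by Theorem 2 with $n=4$, as $1<p<3$. We put the $t$-dependence into $\psi$ by requiring $\psi$ to change sign under half a period.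

Third, with only this requirement nothing makes $\psi/a$ small. Shortening the period to $2\pi/L$ does not help. If $(a,\psi)$ solves the leading system with period $2\pi/L$, then a constant multiple of $(a,\psi)(x/L)$ solves it with period $2\pi$, and the ratio $\psi/a$ takes the same values.

**The idea.** Couple the oscillation in $t$ to rotations. Write $x'=(z_1,z_2)\in\mathbb C^2=\mathbb R^4$, $r_i=|z_i|$, $\theta_i=\arg z_i$, and use functions of $r_1,r_2$ and $\phi=L(\theta_1+\theta_2+t)$. Now $L$ cannot be scaled away. Oscillation in $\phi$ gives a length $d\approx1/L$ in the $(r_1,r_2)$-plane, while the radii $r_i$ give a second, longer length. The plane has dimension two, where Green's function is a logarithm: for radial $S\ge0$ of mass $M$ supported in a disc of radius $d$, the solution of $-\Delta b=S$ in the concentric disc of radius $R$ with $b=0$ on its boundary equals $\frac M{2\pi}\log\frac R\rho$ for $\rho\ge d$. So the source $a^{2q-1}\psi^2$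 on a disc of radius $d$ should force $a$ to be larger by a factor $\log L$, and this will make $|\psi|/a\le C(\log L)^{-1/2}$.

## 5. Elliptic tools and a truncated Lagrangian

**Tools.** Let $(a_{ij})$ be bounded, measurable and uniformly elliptic in $\mathbb R^N$, $N\ge3$. Constants depend on $N$ and the ellipticity bounds.

- (T1) Local boundedness (Han–Lin, *Elliptic PDE*, Thm 4.1). If $0\le f\in H^1(B_{2r})$ satisfies $-\partial_i(a_{ij}\partial_jf)\le Vf+g$ weakly in $B_{2r}$ with $V,g\in L^s$, $s>\frac N2$, then for every $\sigma>0$, $\sup_{B_r}f\le C(\|f\|_{L^\sigma(B_{2r})}+\|g\|_{L^s(B_{2r})})$, where $C$ depends also on $\sigma,s,r$ and an upper bound of $\|V\|_{L^s(B_{2r})}$.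
- (T2) Weak Harnack inequality (Gilbarg–Trudinger, Thm 8.18). If $0\le f\in H^1(B_{4r})$, $-\partial_i(a_{ij}\partial_jf)\ge0$ in $B_{4r}$ and $1\le\sigma<\frac N{N-2}$, then $r^{-N/\sigma}\|f\|_{L^\sigma(B_{2r})}\le C\inf_{B_r}f$.

(T2) chains. If $|x_i-x_{i+1}|<r$ and all $B_{4r}(x_i)$ lie in the domain, then $\inf_{B_r(x_i)}f\le\inf_{B_r(x_i)\cap B_r(x_{i+1})}f\le Cr^{-N/\sigma}\|f\|_{L^\sigma(B_{2r}(x_{i+1}))}\le C\inf_{B_r(x_{i+1})}f$, the middle step because the intersection has measure at least $cr^N$. Hence $r^{-N/\sigma}\|f\|_{L^\sigma(B_{2r}(x_0))}\le C^{k+1}\inf_{B_r(x_k)}f$.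

**Convention.** $C,c>0$ depend only on $q$; $C_L$ depends only on $q$ and $L$. Neither depends on $\varepsilon$ or on the parameter $K_0$ below.

**Step 1: extend $G$ beyond $|\psi|\le\eta a$.** The function $G$ is useful only for small $\psi/a$, so we replace it elsewhere by its leading part. Let $\chi\in C^\infty(\mathbb R)$ be even, $\chi=1$ on $[-1,1]$, $\chi=0$ off $[-2,2]$, let $0<\eta\le\frac14$ and
$$\gamma(s)=(q+1)s^2+\chi(s/\eta)R_\varepsilon(s),\qquad H(a,\psi)=a^{2q+2}\gamma(\psi/a)\ (a>0),\qquad H=0\ (a\le0).$$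
Since $|s|\le2\eta$ on the support of $\chi(s/\eta)$ and $|s|\ge\eta$ on that of $\chi'(s/\eta)$,
$$|\gamma-(q+1)s^2|\le C(\eta^2+\varepsilon)s^2,\qquad|\gamma'-2(q+1)s|\le C(\eta^2+\varepsilon)|s|.$$
$H$ is positively homogeneous of degree $2q+2$ and smooth in $\{a>0\}$, and equals $(q+1)a_+^{2q}\psi^2$ for $a<|\psi|/(2\eta)$. Because $2q>1$, $H$ is $C^1$ off the origin, and by homogeneity $H\in C^1(\mathbb R^2)$. For $a>0$ and $s=\psi/a$: $H_\psi=a^{2q+1}\gamma'(s)$ and $H_a=a^{2q+1}[(2q+2)\gamma(s)-s\gamma'(s)]$. When the $\chi R_\varepsilon$ term is dropped, the coefficients of $s^2$ in $\gamma$, $s\gamma'$, $(2q+2)\gamma-s\gamma'$ are $q+1$, $2(q+1)$, $2q(q+1)$; all lie in $(\frac32,\frac{10}3)$. So we can fix $\eta=\eta(q)\in(0,\frac14]$ and $\varepsilon_*(q)\in(0,1)$ such that for $\varepsilon\le\varepsilon_*$ and $a>0$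
$$a^{2q}\psi^2\le H,\ \psi H_\psi\le4a^{2q}\psi^2,\qquad a^{2q-1}\psi^2\le H_a\le4a^{2q-1}\psi^2. \tag{8}$$

**Step 2: truncate the term $\frac\varepsilon{2q+2}a^{2q+2}$.** For $K_0>0$ put $h(x')=K_0(1+|x'|^2)^{-1}$, $k(x',a)=\varepsilon\min(a_+,h(x'))^p$ and $K(x',a)=\int_0^ak(x',\tau)\,d\tau$. For $|s|\le\eta$ we have $\gamma=\Gamma_\varepsilon-\frac\varepsilon{2q+2}$ and $\gamma'=\Gamma_\varepsilon'$; for $0<a\le h$, $k=\varepsilon a^{2q+1}$. Hence
$$|\psi|\le\eta a\ \text{ and }\ 0<a\le h\quad\Longrightarrow\quad H_a+k=G_a,\qquad H_\psi=G_\psi. \tag{9}$$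
We shall solve the truncated problem and then verify both inequalities. Parameters are chosen in the order $L$ (large, depending on $q$), $K_0$ (depending on $L$), $\varepsilon$.

**Standing assumption.** $\varepsilon\le\varepsilon_*$ and $\varepsilon K_0^p\le\kappa_L$, where $\kappa_L\in(0,1]$ depends only on $q,L$ and is fixed after (13).

In particular $0\le k\le\varepsilon K_0^pg_p\le g_p$, where $g_p(x')=(1+|x'|^2)^{-p}\le1$.

## 6. Twisted torus symmetry and a constrained maximizer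

Let $L\in\mathbb N$, $L\ge600$, $\Lambda=\log L$, $S^1=\mathbb R/\frac{2\pi}L\mathbb Z$, and $M=\mathbb R^4\times S^1$ with points $(z_1,z_2,t)$. The integral over $M$ is normalized: $\int_Mf=\frac L{2\pi}\int_{\mathbb R^4}\int_0^{2\pi/L}f\,dt\,dx'$. Call a function *invariant* if it is invariant under the isometries
$$(z_1,z_2,t)\mapsto(e^{i\tau_1}z_1,e^{i\tau_2}z_2,t-\tau_1-\tau_2),$$
a torus action that is well defined on $M$ because $2\pi$ is a multiple of $\frac{2\pi}L$. Off the axes $\{z_1z_2=0\}$ these are functions of $(r_1,r_2,\phi)$ with $\phi=L(\theta_1+\theta_2+t)\in\mathbb R/2\pi\mathbb Z$; for instance $r_1$ and, off the axes, $\cos\phi$ are invariant. Let $T:t\mapsto t+\frac\pi L$, that is, $\phi\mapsto\phi+\pi$. Since $\partial_{\theta_i}$ and $\partial_t$ act as $L\partial_\phi$, with $W=1+r_1^{-2}+r_2^{-2}$ and $\langle\cdot\rangle$ the mean in $\phi$ (equivalently in $t$),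
$$|\nabla f|^2=|\partial_rf|^2+L^2Wf_\phi^2,\qquad\Delta f=\Delta_rf+L^2Wf_{\phi\phi},\qquad\int_Mf=4\pi^2\int\langle f\rangle r_1r_2\,dr, \tag{10}$$
where $\Delta_r=\sum_i(\partial_{r_i}^2+r_i^{-1}\partial_{r_i})$.

**Step 1: the Hilbert space.** Let $E_+$ be the invariant, $T$-invariant $a\in L^4(M)+L^2(M)$ with $\nabla a\in L^2$; let $E_-$ be the invariant $\psi\in H^1(M)$ with $\psi\circ T=-\psi$. On $E=E_+\times E_-$ put $\|(a,\psi)\|^2=\int_M|\nabla a|^2+|\nabla\psi|^2$. Write $a=\bar a+\tilde a$ with $\bar a=\langle a\rangle$. Then $\bar a\in(L^4+L^2)(\mathbb R^4)$ and $\nabla\bar a\in L^2$, so $\bar a$ differs by a constant from an element of $D^{1,2}(\mathbb R^4)\subset L^4$, and the constant is $0$ because it lies in $L^4+L^2$. Poincaré in $t$ gives $\|\tilde a\|_{L^2}\le L^{-1}\|a_t\|_{L^2}$ and, since $\psi$ has mean zero in $t$, $\|\psi\|_{L^2}\le L^{-1}\|\psi_t\|_{L^2}$. Also $\int|\nabla a|^2=\int|\nabla\bar a|^2+\int|\nabla\tilde a|^2$.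 So $(a,\psi)\mapsto(\bar a,\tilde a,\psi)$ identifies $E$ with a closed subspace of $D^{1,2}(\mathbb R^4)\times H^1(M)\times H^1(M)$, and $E$ is a Hilbert space. Let
$$\mathcal Q(a,\psi)=\int_M\big[H(a,\psi)+K(x',a)\big].$$

**Step 2: integrability and decay.** Here $L$ is fixed. Cover $\mathbb R^4$ by balls $B'$ of radius $1$ (or $2$) with bounded overlap and put $\hat B=B'\times S^1$. As $2q+2<\frac{10}3$, Hölder and Sobolev in dimension $5$ give
$$\int_{\hat B}|a|^{2q}\psi^2\le\|a\|_{L^{2q+2}(\hat B)}^{2q}\|\psi\|_{L^{2q+2}(\hat B)}^2\le C_L\|a\|_{H^1(\hat B)}^{2q}\|\psi\|_{H^1(\hat B)}^2. \tag{11}$$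
Let $B'$ have center $x'$ with $|x'|$ large. The larger of $|z_1|,|z_2|$ at the center is at least $|x'|/\sqrt2$. Rotating that variable, with the corresponding shift of $t$, maps $\hat B$ onto at least $c|x'|$ disjoint isometric copies, on which invariant functions have the same norms. So for $\|(a,\psi)\|\le1$: $c|x'|\int_{\hat B}|\nabla a|^2\le1$, $c|x'|\,\|\bar a\|^4_{L^4(\hat B)}\le C_L$, $c|x'|\,\|\tilde a\|^2_{L^2(\hat B)}\le C_L$. For bounded $|x'|$ the norms are bounded anyway. Hence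
$$\|a\|_{H^1(\hat B)}\le C_L(1+|x'|)^{-1/4}. \tag{12}$$
Summing (11) over the balls, $\int_{|x'|>R}|a|^{2q}\psi^2\le C_LR^{-q/2}$ uniformly on the unit ball of $E$.

**Step 3: a maximizer exists.** Let $(a_j,\psi_j)\rightharpoonup(a,\psi)$ in the unit ball. By Rellich the convergence is strong in $L^{2q+2}(\{|x'|<R\})$ for every $R$. As $0\le H\le C(|a|+|\psi|)^{2q+2}$, $\int_{|x'|<R}H$ converges; by (8) and Step 2 the tails are uniformly small. So $\int H$ is weakly sequentially continuous on the unit ball. Next, $|K(x',a)-K(x',b)|\le\varepsilon K_0^pg_p|a-b|$, and $g_p\in L^{4/3}\cap L^2(\mathbb R^4)$ because $p>2$. With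
$$\int_{|x'|>R}g_p|a|\le\|g_p\|_{L^{4/3}(|x'|>R)}\|\bar a\|_{L^4}+\|g_p\|_{L^2(|x'|>R)}\|\tilde a\|_{L^2}$$
and Rellich on $\{|x'|<R\}$, $\int K$ is weakly sequentially continuous on the unit ball too, and there $0\le\int_MK\le C_L\varepsilon K_0^p$. So $\mathcal Q$ attains its maximum over the unit ball at some $z=(a,\psi)$.

**Step 4: lower bound for the maximum.** The test pair is concentrated near $r=(1,1)$. Let $\rho=|r-(1,1)|$ and
$$\psi_0=\beta_0(1-L^{1/2}\rho)_+\cos\phi,\qquad a_0=\alpha_0\ (\rho\le L^{-1/2}),\quad a_0=\alpha_0\frac{\log(1/(2\rho))}{\log(L^{1/2}/2)}\ (L^{-1/2}\le\rho\le\tfrac12),\quad a_0=0\ \text{otherwise}.$$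
By (10), $\int|\nabla a_0|^2\le C\alpha_0^2/\log(L^{1/2}/2)\le C\alpha_0^2/\Lambda$, and $\int|\nabla\psi_0|^2\le C\beta_0^2(1+L^2L^{-1})\le C\beta_0^2L$. With $\alpha_0=c\sqrt\Lambda$ and $\beta_0=cL^{-1/2}$ the norm is at most $1$, and $\int H\ge\int a_0^{2q}\psi_0^2\ge c\Lambda^q\cdot L^{-1}\cdot L^{-1}$. Hence
$$\max\mathcal Q\ge c_1\Lambda^qL^{-2}. \tag{13}$$
Now choose $\kappa_L\in(0,1]$ so small that $\int_MK\le C_L\kappa_L<c_1\Lambda^qL^{-2}$ on the unit ball. Then $\int H>0$ at every maximizer. Scaling a maximizer by a factor $>1$ strictly increases $\mathcal Q$: $H$ is homogeneous, and $K$ is nondecreasing in $a$ and zero for $a\le0$. So every maximizer has norm $1$. Replacing $a$ by $a_+$ does not change $\mathcal Q$. If $a_+\ne a$, the norm strictly drops, since otherwise $\nabla a_-=0$ and $a_-$ would be a nonzero constant in $L^4+L^2$. A maximizer of norm below $1$ is impossible, so $a\ge0$. Also $a\not\equiv0$.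

**Step 5: Euler–Lagrange equations.** Let $\zeta=(b,\omega)\in E$. By (8) the derivative of $H$ along $\zeta$ at $(a',\psi')$ is bounded by $C(|a'|+|b|)^{2q}(|\psi'|+|\omega|)^2$. This is integrable as in Step 2, which used only invariance and the norms, and for $(a',\psi')$ in bounded subsets of $\mathrm{span}(z,\zeta)$ there is a common integrable bound. Also $|kb|\le g_p|b|\in L^1$. By dominated convergence $\mathcal Q$ is $C^1$ on $\mathrm{span}(z,\zeta)$. Differentiating $\mathcal Q\big((z+s\zeta)/\|z+s\zeta\|\big)$ at $s=0$ gives $D\mathcal Q(z)[\zeta]=\langle z,\zeta\rangle D\mathcal Q(z)[z]$. So $\langle z,\zeta\rangle=\mu D\mathcal Q(z)[\zeta]$ with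
$$\mu^{-1}=D\mathcal Q(z)[z]=(2q+2)\int H+\int ka\ge\int H+\int K=\max\mathcal Q,$$
where $K\le ka$ because $k$ is nondecreasing in $a$. By (13),
$$0<\mu\le CL^2\Lambda^{-q}. \tag{14}$$
To pass to all test functions, let $b\in H^1(M)$ have compact support. Its average over the compact group generated by the torus action and $T$ lies in $E_+$. Since $a$, $H_a(a,\psi)$ ($\gamma$ is even) and $k(x',a)$ are invariant under this group of isometries, $\int\nabla a\cdot\nabla b$ and $\int(H_a+k)b$ are unchanged by averaging. For the second equation one averages with the sign character of $T$. Therefore, weakly on $M$,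
$$-\Delta a=\mu(H_a+k),\qquad-\Delta\psi=\mu H_\psi. \tag{15}$$

**Step 6: regularity and positivity.** Test the second equation with $\zeta\psi(\psi^2+\delta^2)^{-1/2}$, $0\le\zeta\in C_c^\infty$. The term $\int\zeta\delta^2|\nabla\psi|^2(\psi^2+\delta^2)^{-3/2}$ is nonnegative and can be dropped. Letting $\delta\to0$ gives Kato's inequality
$$-\Delta|\psi|\le\mu\,\mathrm{sgn}(\psi)H_\psi\le4\mu a^{2q}|\psi|\quad\text{weakly}. \tag{16}$$
So $f=a+|\psi|$ satisfies $-\Delta f\le(8\mu f^{2q})f+\mu k$. Since $f\in L^{10/3}_{loc}$, $f^{2q}\in L^{5/(3q)}_{loc}$ with $\frac5{3q}>\frac52$, so (T1) with $N=5$ gives $a,\psi\in L^\infty_{loc}$, hence $C^{1,\alpha'}$ for some $\alpha'\in(0,1)$. As $a\ge0$ is superharmonic and $\not\equiv0$, $a>0$. Then the right sides of (15) are Hölder continuous ($H$ is smooth for $a>0$, $k$ is locally Lipschitz), and $a,\psi\in C^2$. At points with $z_1=0$ the rotations $\tau_1$ move only $t$, so $\psi$ is independent of $t$ there,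 and $\psi\circ T=-\psi$ forces $\psi=0$. The same holds for $z_2=0$: $\psi$ vanishes on the axes.

Set $b=\langle a\rangle\in C^2(\mathbb R^4)$ and $P=\langle\psi^2\rangle^{1/2}\in C(\mathbb R^4)$; $P^2\in C^2$. Then $b>0$ is superharmonic on $\mathbb R^4$, $b\in D^{1,2}(\mathbb R^4)$, $\int_{\mathbb R^4}|\nabla b|^2\le1$, and $P\in L^2(\mathbb R^4)$.

## 7. Cells of size $d$ and the logarithm

For $r^0\in(0,\infty)^2$ let $d=d(r^0)=\frac1{L\sqrt{W(r^0)}}$. Since $W\ge\max(1,r_1^{-2},r_2^{-2})$, $d\le\min(r_1^0,r_2^0,1)/L$. In bounds we write $r_i$ for $r_i^0$. Let $D(r^0,R)$ be the disc in the $r$-plane, $y=(r-r^0)/d$, and $C_j=\{|y|<j\}\times(\mathbb R/2\pi\mathbb Z)$ for $j\le4$. On $C_4$ the operator $\mathcal L=d^2\Delta$ acts on invariant functions by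
$$\mathcal Lf=w^{-1}\big[\partial_{y_i}(w\,\partial_{y_i}f)+\partial_\phi(w\omega\,\partial_\phi f)\big],\qquad w=\frac{r_1r_2}{r_1^0r_2^0},\quad\omega=\frac W{W(r^0)},$$
and $w,\omega\in[\frac12,2]$ because $4d\le r_i^0/150$. So (T1) and (T2) apply with $N=3$ and absolute constants, on balls of radius $\frac14$ centered in the lift of $C_j$ to $\mathbb R^3$, $j\le3$; then $B_1$ lies in the lift of $C_{j+1}$. Norms on $C_j$ are with respect to $dy\,d\phi$. Let $m=m(r^0)$ be the mean of $a$ over $C_3$, which is the mean of $b$ over $D(r^0,3d)$, and $a_*=\inf_{C_3}a$. Since $-\mathcal La\ge0$, (T2) with $\sigma=2<3$ and chains of bounded length give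
$$\|a\|_{L^2(C_3)}\le Ca_*,\qquad cm\le a_*\le m. \tag{17}$$

The first lemma says how large $a$ can be, given unit energy.

**Lemma 2.** $m\le C\Lambda^{1/2}(r_1r_2)^{-1/2}\big(1+\log^+\min(r_1,r_2)\big)^{1/2}$.

**Proof.** Let $r_1^0\le r_2^0$ and $R=r_1^0/2$. We first show
$$\int_{D(r^0,R)}b^2r_1r_2\,dr\le C(r_1^0)^2. \tag{18}$$
If $r_1^0>r_2^0/8$, this follows from Hardy's inequality in $\mathbb R^4$, $\int b^2|x'|^{-2}\le\int|\nabla b|^2\le1$, since $|x'|\le Cr_1^0$ over $D(r^0,R)$. If $r_1^0\le r_2^0/8$, regard $b$ as a function of $Y=(z_1,r_2-r_2^0)\in\mathbb R^3$, $|Y|<r_2^0/2$. After integration over $\theta_2$, $dx'=2\pi r_2\,dY$ with $\frac12r_2^0\le r_2\le\frac32r_2^0$. Let $\xi$ be a cutoff supported in $|Y|<r_2^0/2$, $\xi=1$ for $|Y|<r_2^0/4$, $|\nabla\xi|\le C/r_2^0$. Hardy's inequality in $\mathbb R^3$, $\int(\xi b)^2|Y|^{-2}dY\le4\int|\nabla(\xi b)|^2dY$, multiplied by $r_2^0$, gives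
$$\int_{|Y|<r_2^0/4}b^2|Y|^{-2}\,dx'\le C\int_{\mathbb R^4}|\nabla b|^2+C\int_{\mathbb R^4}\frac{b^2}{|x'|^2}\le C,$$
because $|x'|\le Cr_2^0$ on the support of $\xi$. On $D(r^0,R)$ we have $r_1\le\frac32r_1^0$ and $|r_2-r_2^0|\le\frac12r_1^0$, so $|Y|\le\sqrt{2.5}\,r_1^0\le1.6\,r_1^0\le0.2\,r_2^0$. This proves (18).

On $D(r^0,R)$, $r_1r_2$ is comparable to $r_1^0r_2^0$. By (18) and Cauchy–Schwarz, the mean of $b$ over $D(r^0,R)$, hence also over the annulus $R/2<\rho<R$ with $\rho=|r-r^0|$, is at most $C(r_1r_2)^{-1/2}$. Let $\hat b(\rho)$ be the circle means of $b$ about $r^0$. For $\rho_1<\rho_2\le R$, Cauchy–Schwarz with $d\rho=\rho^{-1/2}\rho^{1/2}d\rho$ gives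
$$|\hat b(\rho_1)-\hat b(\rho_2)|\le\Big(\frac1{2\pi}\log\frac{\rho_2}{\rho_1}\Big)^{1/2}\|\nabla b\|_{L^2(D(r^0,R),dr)},\qquad\|\nabla b\|_{L^2(D(r^0,R),dr)}\le C(r_1r_2)^{-1/2}.$$
Note $3d<R/2$. Average over $\rho_1<3d$ and $\rho_2\in[R/2,R]$ with weights $\rho_i\,d\rho_i$; the average of $\log(R/\rho_1)$ is $\log\frac R{3d}+\frac12$. So $m\le C(r_1r_2)^{-1/2}(1+\log\frac R{3d})^{1/2}$. Finally $r_1/d=L(r_1^2W)^{1/2}\le L(2+r_1^2)^{1/2}$, so $1+\log\frac R{3d}\le C\Lambda(1+\log^+r_1)$. $\square$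

**Step 1: the coefficient $\mu a^{2q}$ is bounded at the cell scale.** By (14), $\mu d^2\le C\Lambda^{-q}/W$. Recall $W\ge1$ and $W\ge2/(r_1r_2)$. Lemma 2 gives
$$\mu d^2m^{2q}\le\frac CW\Big[\frac{1+\log^+\min r_i}{r_1r_2}\Big]^q\le C,\qquad\mu d^2(r_1r_2)^{-q}\le C. \tag{19}$$
Indeed, if $\min r_i\le1$, the bracket is $\frac{1}{r_1r_2}\le W$ and $W^q\le W$; if $\min r_i>1$, the bracket is at most $1$. The second bound follows from $(r_1r_2)^{-q}\le W^q\le W$. The powers of $\Lambda$ in (14) and Lemma 2 cancel exactly.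

**Step 2: pointwise bounds for $\psi$.** In scaled variables, since $d^{-2}=L^2W(r^0)$, $\|\nabla_{y,\phi}a\|^2_{L^2(C_3)}\le C(r_1r_2)^{-1}\int_M|\nabla a|^2$. By Sobolev–Poincaré $\|a\|_{L^6(C_3)}\le C(m+(r_1r_2)^{-1/2})$. As $6q<6$, (19) gives $\|4\mu d^2a^{2q}\|_{L^3(C_3)}\le C$. Restricting (16) to invariant test functions supported off the axes, $-\mathcal L|\psi|\le4\mu d^2a^{2q}|\psi|$ on the cell. As $3>\frac32$, (T1) yields
$$\sup_{C_1}|\psi|\le C\|\psi\|_{L^2(C_2)}. \tag{20}$$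
Since $\psi$ has mean zero in $\phi$, $\langle\psi^2\rangle\le\langle\psi_\phi^2\rangle$; and $\int_ML^2W\psi_\phi^2\le1$. So $\|\psi\|^2_{L^2(C_2)}\le Cd^{-2}\int_{D(r^0,2d)}\langle\psi_\phi^2\rangle\,dr\le Cd^{-2}(r_1r_2)^{-1}d^2$, and
$$|\psi|^2\le C(r_1r_2)^{-1}\quad\text{off the axes.} \tag{21}$$

The next lemma is where the codimension two pays.

**Lemma 3.** $\displaystyle\sup_\phi|\psi(r^0,\phi)|^2\le\frac{C\,a_*^2}{\Lambda\,\mu d^2m^{2q}}$.

**Proof.** Let $s=\sup_\phi|\psi(r^0,\phi)|$, $R=\frac18\min r_i^0$, and $w=\frac{r_1r_2}{r_1^0r_2^0}$, now on $D(r^0,4R)$; there $w\in[\frac14,\frac94]$ and $|\nabla w|\le C/R$. Averaging the first equation of (15) in $\phi$ gives $-\mathrm{div}_r(w\nabla_rb)=w\bar S$ with $\bar S=\langle\mu(H_a+k)\rangle\ge0$. On $C_2$, (8), (17) and $2q>1$ give $\mu H_a\ge\mu a^{2q-1}\psi^2\ge c\mu m^{2q-1}\psi^2$. With (20),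
$$\mathcal M:=\int_{D(r^0,2d)}w\bar S\,dr\ge c\mu m^{2q-1}d^2\|\psi\|^2_{L^2(C_2)}\ge c\mu m^{2q-1}d^2s^2.$$
For $\rho_0\in[2d,3d]$ use the logarithmic test function $\zeta=1$ for $\rho\le\rho_0$, $\zeta=\frac{\log(R/\rho)}{\log(R/\rho_0)}$ for $\rho_0\le\rho\le R$, $\zeta=0$ beyond. Integrating by parts in $\rho$ and dropping the boundary term at $\rho=R$, which is $\le0$,
$$\mathcal M\le\int w\nabla b\cdot\nabla\zeta\,dr=\frac1{\log(R/\rho_0)}\int_0^{2\pi}\!\!\int_{\rho_0}^R(-\partial_\rho b)\,w\,d\rho\,d\vartheta\le\frac1{\log(R/\rho_0)}\Big[C\hat b(\rho_0)+\frac CR\int_{D(r^0,R)}\frac b\rho\,dr\Big].$$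
To absorb the last integral, apply (T2) with $N=3$, $\sigma=\frac52<3$ to $b$ on a three-dimensional ball of radius $4R$, independent of a dummy third variable. With $D_R=D(r^0,R)$, the 3-ball of radius $2R$ contains $D_R\times(-R,R)$, and so $\|b\|_{L^{5/2}(D_R)}\le CR^{6/5-2/5}\inf_{D_R}b=CR^{4/5}\inf_{D_R}b$. Since $\|\rho^{-1}\|_{L^{5/3}(D_R)}=CR^{1/5}$, Hölder gives
$$\frac1R\int_{D_R}\frac b\rho\,dr\le CR^{-1+\frac45+\frac15}\inf_{D_R}b\le C\hat b(\rho_0).$$
Moreover $R/(3d)\ge L/24\ge L^{1/2}$ as $L\ge600$, so $\log(R/\rho_0)\ge\frac12\Lambda$ and $\hat b(\rho_0)\ge c\Lambda\mathcal M$. Averaging over $\rho_0\in[2d,3d]$, $m\ge c\Lambda\mathcal M$. So $a_*\ge cm\ge c\Lambda\mu m^{2q-1}d^2s^2$. Multiply by $a_*\ge cm$. $\square$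

## 8. A comparison on $\mathbb R^4$: $|\psi|\le\eta a$ for large $L$

Lemma 3 is strong where $\mu d^2m^{2q}$ is not small. Where it is small, the oscillation in $\phi$ damps $\psi$, and a maximum principle takes over.

**Step 1: upper bound for $a$ on a cell.** On $C_2$, by (21), $\mu d^2\psi^2\le C\Lambda^{-q}/(Wr_1r_2)\le C\Lambda^{-q}$, and $\mu d^2k\le C\Lambda^{-q}$. As $0<2q-1<1$, $-\mathcal La\le C\Lambda^{-q}a^{2q-1}+C\Lambda^{-q}\le C\Lambda^{-q}a+C\Lambda^{-q}$. By (T1) and (17), $\sup_{C_1}a\le C(m+\Lambda^{-q})$. Since $\mu d^2\le C\Lambda^{-q}$ and $\Lambda\ge1$, on $C_1$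
$$\mu d^2a^{2q}\le C_4\big(\mu d^2m^{2q}+\Lambda^{-q}\big). \tag{22}$$
Let $c_0=\frac1{16C_4}$, $\mathcal A=\{r^0:\mu d^2m^{2q}\ge c_0\}$, relatively closed in $(0,\infty)^2$, and $\mathcal N$ its complement.

**Step 2: over $\mathcal A$.** Lemma 3 gives $P\le\sup_\phi|\psi|\le\tau a_*\le\tau b$ with $\tau=C\Lambda^{-1/2}$.

**Step 3: over $\mathcal N$, $P$ is subharmonic.** By (22), for $L$ large, $\mu d^2a^{2q}\le\frac1{16}+C_4\Lambda^{-q}\le\frac18$, that is, $4\mu a^{2q}\le\frac12L^2W$ for all $\phi$. Where $P>0$ (hence off the axes) $P$ is $C^2$, and differentiating $P^2=\langle\psi^2\rangle$ twice gives $P\Delta P+|\nabla P|^2=\langle\psi\Delta_r\psi\rangle+\langle|\partial_r\psi|^2\rangle$. From $P\nabla P=\langle\psi\,\partial_r\psi\rangle$ and Cauchy–Schwarz, $|\nabla P|^2\le\langle|\partial_r\psi|^2\rangle$. With (10), (15), (8) and $\langle\psi_\phi^2\rangle\ge\langle\psi^2\rangle$,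
$$P\Delta P\ge\langle\psi\Delta_r\psi\rangle=-\mu\langle\psi H_\psi\rangle+L^2W\langle\psi_\phi^2\rangle\ge\big\langle(L^2W-4\mu a^{2q})\psi^2\big\rangle. \tag{23}$$
Over $\mathcal N$ the right side is at least $\frac12L^2WP^2\ge0$.

**Step 4: $P\le\tau b$ everywhere.** For $\delta>0$ let $f=P-\tau b-\delta\in C(\mathbb R^4)$ and $w_\delta=f_+$. At points over $\mathcal A$ and on the axes (where $P=0$), $f\le-\delta$. So the open set $U=\{f>-\delta/2\}\supset\{f\ge0\}$ consists of points over $\mathcal N$ with $P>0$; there $f\in C^2$ and $\Delta f\ge0$, because $b$ is superharmonic. Hence $w_\delta$ is locally Lipschitz. With a cutoff $\xi_R$ on $\mathbb R^4$ as in Section 1, $w_\delta\xi_R^2$ has compact support in $U$ and $\int\nabla f\cdot\nabla(w_\delta\xi_R^2)=-\int\Delta f\,w_\delta\xi_R^2\le0$. So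
$$\int|\nabla w_\delta|^2\xi_R^2\le4\int w_\delta^2|\nabla\xi_R|^2\le CR^{-2}\int P^2\to0.$$
Thus $w_\delta$ is constant, and $0\le w_\delta\le P\in L^2$ gives $w_\delta\equiv0$. Letting $\delta\to0$, $P\le\tau b$ on $\mathbb R^4$.

**Step 5: from the mean to all points.** By (20), Step 4, $b^2\le\langle a^2\rangle$ and (17), $|\psi(r^0,\phi)|\le C\|\psi\|_{L^2(C_2)}\le C\tau\|b\|_{L^2(C_2)}\le C\tau\|a\|_{L^2(C_3)}\le C\tau a_*$. So $|\psi|\le C\Lambda^{-1/2}a$ on $M$; on the axes $\psi=0$. Fix $L=L(q)$ so large that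
$$|\psi|\le\eta a\quad\text{on }M. \tag{24}$$

## 9. Quadratic decay: $a\le h$

Now $L$ is fixed. The point of this section is that the decay constant of $a$ does not depend on $K_0$ or $\varepsilon$, subject to the standing assumption, so that $K_0$ can be chosen afterwards.

**Step 1: $a\to0$.** By (24) and (8), $-\Delta a\le(4\mu\eta^2a^{2q})a+\mu g_p$ on $\mathbb R^5$ (periodic extension), with $\mu\le C_L$. By (12), $a^{2q}$ is bounded in $L^{5/(3q)}$ of balls of radius $2$, and $\frac5{3q}>\frac52$. So (T1) gives for every $\sigma>0$, with $C_L$ depending also on $\sigma$,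
$$a(x)\le C_L\big(\|a\|_{L^\sigma(B_2(x))}+(1+|x'|^2)^{-p}\big). \tag{25}$$
With $\sigma=2$ and (12): $a\le C_L(1+|x'|)^{-1/4}$.

**Step 2: $\psi$ decays exponentially in mean.** By Step 1 there is $R_L$ with $4\mu a^{2q}\le\frac12L^2$ for $|x'|\ge R_L$. By (23), $\Delta P\ge\frac12L^2P$ where $P>0$ and $|x'|>R_L$. Also $P\le\eta\sup_ta\to0$ at infinity, $P\le C_L$, and on $\mathbb R^4\setminus\{0\}$ we have $\Delta e^{-\frac L2|x'|}\le\frac{L^2}4e^{-\frac L2|x'|}$. Choose $A=A_L$ such that $D:=P-Ae^{-\frac L2|x'|}\le0$ on $|x'|=R_L$. Where $D>0$, $\Delta D\ge\frac{L^2}2P-\frac{L^2}4P>0$, so $D$ has no positive maximum in $|x'|>R_L$. Since $D\to0$ at infinity, $D\le0$. So $P\le C_Le^{-\frac L2|x'|}$ on $\mathbb R^4$.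

**Step 3: the mean $b$ decays like $|x'|^{-2}$.** As $a\le C_L$ and $2q-1>0$, $-\Delta b\le\mu(4\langle a^{2q-1}\psi^2\rangle+g_p)\le C_L(P^2+g_p)\le C_Lg_p$. Let $N$ be the Newtonian potential of $g_p$ in $\mathbb R^4$. The density is radial and, because $2p>4$, integrable; this is where $p>2$ is indispensable. For radial densities $N(x')=c\big[|x'|^{-2}\int_{|y|<|x'|}g_p\,dy+\int_{|y|>|x'|}|y|^{-2}g_p\,dy\big]$, so $N$ is bounded and $N\le C|x'|^{-2}$, that is, $N\le C(1+|x'|^2)^{-1}$. The function $b-C_LN$ is subharmonic and tends to $0$ at infinity, so $b\le C_LN$ by the maximum principle.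

**Step 4: from $b$ to $a$.** Apply (T2) in $\mathbb R^5$ with $r=1$ and $\sigma=\frac43<\frac53$. The ball $B_1(x)$ contains a full period $\{x'\}\times[t-\frac\pi L,t+\frac\pi L]$, so $\|a\|_{L^{4/3}(B_2(x))}\le C\inf_{B_1(x)}a\le Cb(x')$. With (25), $\sigma=\frac43$, and Step 3, $a\le C_L^*(1+|x'|^2)^{-1}$, with $C_L^*$ independent of $K_0$ and $\varepsilon$.

**Step 5: choice of $K_0$ and $\varepsilon$.** Choose $K_0=C_L^*$, and then $\varepsilon\in(0,1)$ so small that $\varepsilon\le\varepsilon_*$ and $\varepsilon K_0^p\le\kappa_L$. The standing assumption holds, and $a\le h$.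

## 10. Undoing the truncation

By (24), $a\le h$ and (9), the system (15) reads $-\Delta a=\mu G_a$, $-\Delta\psi=\mu G_\psi$. Put $u=\mu^{1/(2q)}(a+\psi)$ and $v=\mu^{1/(2q)}(a-\psi)$. Since $G_a+G_\psi=F_u$ and $G_a-G_\psi=F_v$ at $(a+\psi,a-\psi)$, and $F_u,F_v$ are homogeneous of degree $2q+1$,
$$-\Delta u=\mu^{1+\frac1{2q}}F_u(a+\psi,a-\psi)=F_u(u,v),\qquad-\Delta v=F_v(u,v).$$
This is (1) with $m=2$, $\beta_{11}=\beta_{22}=1$, $\beta_{12}=-(1-\varepsilon)$. Since $|\psi|\le\eta a$ with $\eta<1$ and $a>0$, both $u$ and $v$ are positive. They are $C^2$, bounded by $C(1+|x'|^2)^{-1}$, and periodic in $t=x_5$. The reduction in Section 4, Step 1, which preserves positivity, periodicity and decay, gives every $m\ge3$. This proves Theorem 1. $\square$
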